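\title{The mean intrinsic volumes of the three-dimensional Wiener sausage are finite}

\begin{abstract}
The Wiener sausage $\Xi_r$ is the set of points within distance $r$ of a Brownian path run up to time $T$. In $\mathbb R^3$ it carries signed curvature measures $C_0,C_1,C_2$, defined through the closure of its complement, which has positive reach almost surely. We prove that the total variation of $C_i$ has expectation at most $C r^i(1+T/r^2)$ with an absolute constant $C$. This confirms the conjecture that all mean intrinsic volumes of the three-dimensional Wiener sausage, the mean Euler number included, are finite for every radius. We also split the curvature measures into a spherical part and parts carried by the points with several nearest points on the path, and we deduce that the order $r^i(1+T/r^2)$ is sharp. The proof samples the path at Poisson times, computes the mean curvature masses of the resulting union of balls with Mecke's formula, bounds them uniformly in the sampling rate by one-dimensional Feynman--Kac estimates, and passes to the limit.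
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Curvature measures of parallel sets}

We write $B_r(x)$ for the closed ball of radius $r$ about $x$ in $\mathbb R^d$, $o$ for the origin, $V_d$ for Lebesgue measure, $\mathcal H^k$ for Hausdorff measure and $\omega_i$ for the volume of the unit ball of $\mathbb R^i$, so that $\omega_1=2$, $\omega_2=\pi$, $\omega_3=4\pi/3$. For a nonempty set $A\subseteq\mathbb R^d$ let $\Delta_A$ be the distance function to $A$ and $A_r=A\oplus B_r(o)$ the $r$-parallel set. If $A$ is closed, then $A_r=\{\Delta_A\le r\}$.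

The \emph{reach} of a closed set $K$ is the supremum of all $\rho\ge0$ such that every point $y$ with $\Delta_K(y)<\rho$ has a unique nearest point $\xi_K(y)$ in $K$. If $\operatorname{reach}K>0$, the \emph{curvature measures} $C_0(K;\cdot),\dots,C_{d-1}(K;\cdot)$ are the signed Radon measures determined by the local Steiner formula
\begin{equation}\label{eq:steiner}
V_d\big((K_\rho\setminus K)\cap\xi_K^{-1}(F)\big)=\sum_{i=1}^d\omega_i\rho^i\,C_{d-i}(K;F),\qquad 0\le\rho<\operatorname{reach}K,
\end{equation}
for bounded Borel sets $F$. They are carried by $\partial K$, because $\xi_K(y)\in\partial K$ for $y\notin K$. They are homogeneous: $C_i(aK;aF)=a^iC_i(K;F)$ for $a>0$. If $\partial K$ is compact, the total masses $V_i(K)=C_i(K;\mathbb R^d)$ are the \emph{intrinsic volumes}; $V_0$ is the Euler number, and $V_d$ is the volume.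

For $d=3$ the right side of \eqref{eq:steiner} is $2\rho\,C_2+\pi\rho^2C_1+\frac{4\pi}3\rho^3C_0$. If $\partial K$ is a smooth surface with principal curvatures $k_1,k_2$, the left side is $\int_{F\cap\partial K}\int_0^\rho(1+tk_1)(1+tk_2)\,dt\,d\mathcal H^2$, so $C_2,C_1,C_0$ have the densities $\frac12$, $\frac{k_1+k_2}{2\pi}$, $\frac{k_1k_2}{4\pi}$ with respect to surface area. They measure area, mean curvature and Gauss curvature. A ball of radius $r$ has $V_2=2\pi r^2$, $V_1=4r$, $V_0=1$.

A parallel set need not have positive reach. For two overlapping balls, the outside points of the bisecting plane near the crease have two nearest points. The closure of the complement behaves better, and passing to the complement changes the sign of each principal curvature. This suggests the following definition. Let $A\subseteq\mathbb R^d$ and $r>0$ be such that $A_r$ is a full-dimensional Lipschitz manifold (in the cases met below, $A_r$ is near each boundary point the region below the graph of a Lipschitz function) and $\overline{\mathbb R^d\setminus A_r}$ has positive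 reach. Then
\begin{equation}\label{eq:defparallel}
C_i(A_r;F)=(-1)^{d-i-1}C_i\big(\overline{\mathbb R^d\setminus A_r};F\big),\qquad V_i(A_r)=C_i(A_r;\mathbb R^d),\qquad i=0,\dots,d-1 .
\end{equation}
For $d=3$ only $C_1$ changes sign.

\subsection{The problem and the results}

Let $X(t)$, $t\ge0$, be a standard Brownian motion in $\mathbb R^d$ started at $o$, that is, a vector of $d$ independent standard Wiener processes, on a complete probability space. For $T>0$ let $\Xi=\Xi^T=X([0,T])$. The parallel set $\Xi_r$ is the \emph{Wiener sausage} of radius $r$. For $T=1$ the following facts are known.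
\begin{enumerate}
\item[(K1)] For $d=2,3$ and almost all $r>0$, the boundary of $\Xi_r$ is a Lipschitz manifold and $\overline{\mathbb R^d\setminus\Xi_r}$ has positive reach.
\item[(K2)] For $d\le3$ and every $r>0$, the intrinsic volumes $V_i(\Xi_r)$, $i=0,\dots,d-1$, are almost surely well defined by \eqref{eq:defparallel}.
\item[(K3)] The expectations $\mathbb EV_d(\Xi_r)$ and $\mathbb EV_{d-1}(\Xi_r)$ are finite.
\item[(K4)] For $d=2$, $\mathbb EV_0(\Xi_r)$ exists and is finite for every $r>0$.
\end{enumerate}
The problem, posed in \cite{sausage}, is the conjecture that \emph{for $d=3$, $T=1$ and every $r>0$ one has $\mathbb E|V_i(\Xi_r)|<\infty$ for $i=0,1,2,3$}. By (K3) the cases to be settled are $i=0$ and $i=1$.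

Which answer should one expect? By homogeneity and Brownian scaling, $\mathbb E|C_i|(\Xi^T_r;\mathbb R^3)$, where $|C_i|$ denotes total variation, has the form $r^if_i(T/r^2)$. For $T\ll r^2$ the sausage is close to a ball. In time $r^2$ the path moves a distance of order $r$, so for $T\gg r^2$ the sausage is made of about $T/r^2$ pieces of the size of a ball. One guesses $f_i(x)\asymp1+x$. The reason for doubt is that $V_1$ and $V_0$ are not controlled by the size of the sausage: a handle or a cavity counts in the Euler number however thin it is. Solving \eqref{eq:steiner} for the coefficients at three radii proportional to the reach bounds $|C_i|$ by a volume times a negative power of the reach, and one would then need negative moments of the reach of a random set. We avoid them. The reach enters our proof only through the fact that it is almost surely positive.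

From now on $d=3$.

\begin{theorem}\label{thm:A}
There is an absolute constant $C$ such that for all $r,T>0$ and $i=0,1,2$
\[
\mathbb E|V_i(\Xi_r)|\le\mathbb E\,|C_i|(\Xi_r;\mathbb R^3)\le C\,r^i\Big(1+\frac T{r^2}\Big).
\]
Since also $\mathbb EV_3(\Xi_r)<\infty$, the conjecture holds.
\end{theorem}

The second theorem describes the curvature measures. Away from the points with several nearest points on the path, they are those of a sphere of radius $r$: the ratios $C_2:C_1:C_0$ are $\frac12:\frac1{\pi r}:\frac1{4\pi r^2}$.

\begin{theorem}\label{thm:B}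
Fix $r,T>0$, put $\alpha=2C_2(\Xi_r;\cdot)$, and let $D$ be the set of points of $\partial\Xi_r$ that have at least two nearest points in $\Xi$. Almost surely $\alpha\ge0$, $\alpha(D)=0$, and there are finite measures $\nu,\varepsilon,\beta\ge0$ concentrated on $D$ with
\[
C_1(\Xi_r;\cdot)=\frac1{\pi r}\,\alpha-\nu,\qquad C_0(\Xi_r;\cdot)=\frac1{4\pi r^2}\,\alpha-\varepsilon+\beta .
\]
Moreover $\mathbb E\alpha(\mathbb R^3)=4\pi r^2+8r\sqrt{2\pi T}+2\pi T$. Hence
\[
\mathbb E|C_1|(\Xi_r;\mathbb R^3)\ge4r+\frac8\pi\sqrt{2\pi T}+\frac{2T}r,\qquad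
\mathbb E|C_0|(\Xi_r;\mathbb R^3)\ge1+\frac{2\sqrt{2\pi T}}{\pi r}+\frac T{2r^2},
\]
and $\mathbb E|C_i|(\Xi_r;\mathbb R^3)\asymp r^i(1+T/r^2)$ for $i=0,1,2$, uniformly in $r,T>0$.
\end{theorem}

Section~\ref{sec:idea} shows the mechanism on two balls and on a flat model. Sections~\ref{sec:regular} and~\ref{sec:balls} are deterministic: they give a criterion for positive reach that is stable under approximation, and explicit curvature measures for finite unions of balls. Section~\ref{sec:asregular} shows that the criterion holds almost surely for every fixed radius. Sections~\ref{sec:kernel} and~\ref{sec:poisson} contain the probabilistic estimates and the proof of Theorem~\ref{thm:A}, and Section~\ref{sec:structure} proves Theorem~\ref{thm:B}. Facts (K2) and $\mathbb EV_3(\Xi_r)<\infty$ are the only known facts that we need, and both come out again on the way (Remark~\ref{rem:lip} with Proposition~\ref{prop:asregular}, and \eqref{eq:meanvolume}). We write $\mathbb S^2$ for the unit sphere and $du$ for its surface measure, of total mass $4\pi$.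

\section{Two balls and a count of powers}\label{sec:idea}

\subsection{Two balls}\label{ss:twoballs}

Let $|p-q|=2h$ with $0<h<r$, $A=\{p,q\}$ and $K=\overline{\mathbb R^3\setminus A_r}=\{x:|x-p|\ge r,\ |x-q|\ge r\}$. The boundary of $K$ consists of two spherical faces and a circle $E$ of radius $R=\sqrt{r^2-h^2}$ about the line $pq$. If $\theta\in(0,\pi)$ is the angle between $p-a$ and $q-a$ for $a\in E$, then $h=r\sin\frac\theta2$ and $R=r\cos\frac\theta2$ (Figure~\ref{fig:two}). We use here what Proposition~\ref{prop:reach} and fact (F2) below give in general: $\operatorname{reach}K\ge R$, and for $0<t<R$ the points at distance $t$ from $K$ with nearest point $a\in\partial K$ are the points $a+te$, where $e$ runs through the unit vectors of the convex cone spanned by the directions from $a$ to those centers that are at distance $r$ from $a$. Let $0<\rho<R$.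

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (-1.2,0) circle (2);
\draw (1.2,0) circle (2);
\draw[dashed] (-3.6,0) -- (3.6,0);
\fill[gray!40] (0,1.6) -- ++(233.13:0.85) arc (233.13:306.87:0.85) -- cycle;
\draw (-1.2,0) -- (0,1.6) -- (1.2,0);
\draw[dotted] (0,0) -- (0,1.6);
\fill (-1.2,0) circle (1.5pt) node[below] {$p$};
\fill (1.2,0) circle (1.5pt) node[below] {$q$};
\fill (0,1.6) circle (1.5pt);
\node at (0,2.05) {$a$};
\node at (0.18,0.35) {$R$};
\node at (-0.95,0.75) {$r$};
\node at (3.2,1.8) {$K$};
\end{tikzpicture}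
\caption{A plane section through the centers $p,q$ of two balls of radius $r$. The set $K$ is the closure of the complement of the union. The point $a$ lies on the circle of radius $R$ in which the two spheres meet. The shaded sector, of opening angle $\theta$, consists of the nearby points of the union whose nearest point in $K$ is $a$.}\label{fig:two}
\end{figure}

\emph{Faces.} Let $F$ be a Borel set of boundary points at distance $r$ from $p$ only. The points $a+te$ lie on the radius from $a$ to $p$, at distance $r-t$ from $p$. In polar coordinates about $p$ they fill the volume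
\begin{equation}\label{eq:face}
\mathcal H^2(F)\int_0^\rho\Big(1-\frac tr\Big)^2dt=\mathcal H^2(F)\Big(\rho-\frac{\rho^2}r+\frac{\rho^3}{3r^2}\Big).
\end{equation}

\emph{Edge.} Let $F\subseteq E$ be Borel. For $a\in F$ let $e_0$ point from $a$ to the center of $E$ and let $e_1$ be a unit vector parallel to $p-q$. The points are $y=a+t(\cos\psi\,e_0+\sin\psi\,e_1)$ with $|\psi|\le\theta/2$. They lie in the half-plane through the axis $pq$ and $a$, at distance $R-t\cos\psi>0$ from the axis. In cylindrical coordinates the volume element is the distance to the axis, times the rotation angle $d\mathcal H^1(a)/R$, times the area element $t\,dt\,d\psi$. The volume is therefore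
\begin{equation}\label{eq:edge}
\mathcal H^1(F)\int_0^\rho\!\!\int_{-\theta/2}^{\theta/2}\Big(1-\frac{t\cos\psi}R\Big)t\,d\psi\,dt
=\mathcal H^1(F)\Big(\frac\theta2\,\rho^2-\frac{2\tan(\theta/2)}{3r}\,\rho^3\Big).
\end{equation}

Compare with $2\rho C_2+\pi\rho^2C_1+\frac{4\pi}3\rho^3C_0$. On the faces, $C_2,C_1,C_0$ of $K$ have the densities $\frac12,-\frac1{\pi r},\frac1{4\pi r^2}$ with respect to $\mathcal H^2$; on the edge they have the densities $0,\frac\theta{2\pi},-\frac{\tan(\theta/2)}{2\pi r}$ with respect to $\mathcal H^1$. Each face is a zone of height $r+h$ and area $2\pi r(r+h)=2\pi r^2(1+\sin\frac\theta2)$, and $E$ has length $2\pi r\cos\frac\theta2$. By \eqref{eq:defparallel},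
\[
V_1(A_r)=4r\Big(1+\sin\frac\theta2\Big)-r\theta\cos\frac\theta2,\qquad V_0(A_r)=\Big(1+\sin\frac\theta2\Big)-\sin\frac\theta2=1 .
\]
Three features matter for what follows.
\begin{enumerate}
\item The value $V_0=1$ arises by cancellation; the total variation of $C_0$ is $1+2\sin\frac\theta2$. We bound the faces, edges and vertices separately and never use cancellation.
\item For $h=r$ the set $K$ is the complement of two disjoint open balls and $C_0(K;\mathbb R^3)=2$ by \eqref{eq:face}, whereas the value is $1$ for all $h<r$. Curvature measures of parallel sets are not continuous in $A$ at such a \emph{critical} configuration, and we must know that the Brownian path avoids them.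
\item The edge contributes to $|C_1|$ the mass $\theta R=|p-q|\cdot\frac{\theta/2}{\tan(\theta/2)}$, which is asymptotic to $|p-q|$ as $h\to0$.
\end{enumerate}

\subsection{Why exposure must be used}

Approximate $\Xi$ by finitely many sample points $X(t_1),X(t_2),\dots$ of the path. The union of the balls about them has faces, edges and vertices. If one bounds every edge by its full circle, then by the third feature the consecutive pairs alone contribute about the length of the inscribed polygon, and this tends to infinity because the path has infinite variation. The bound must use that a point $a$ of such a circle is rarely \emph{exposed}, that is, not covered by another ball.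

Poisson sampling makes the probability of exposure explicit. If the sampling times form a Poisson process of rate $\lambda$, then, given the path, no sample point falls into the open ball of radius $r$ about $a$ with probability $\exp(-\lambda\cdot\text{time spent by $X$ in that ball})$. This is the survival probability of a path killed at rate $\lambda$ inside the ball, and it is multiplicative over pieces of the path. A boundary point with $k$ contacts ($k=1,2,3$ for face, edge, vertex) is produced by $k$ sampling times, which gives a factor $\lambda^k$. These times cut the path into two \emph{end pieces}, which start on the sphere about $a$ and have a free end, and $k-1$ \emph{middle pieces}, which start and end on the sphere. If each end piece costs $\lambda^{-1/2}$ and each middle piece costs $\lambda^{-1}$, then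
\[
\lambda^k\cdot(\lambda^{-1/2})^2\cdot(\lambda^{-1})^{k-1}=1,
\]
and the mean masses stay bounded as $\lambda\to\infty$.

\subsection{The flat model}\label{ss:flat}

Replace the ball by the half-space $\{x_1<0\}$. Only the first coordinate feels the killing. For a real path $\gamma$ let
\[
\Theta_t(\gamma)=\int_0^t\mathbf 1\{\gamma_s<0\}\,ds .
\]
Let $B$ be a one-dimensional Brownian motion, started at $x$ under $\mathbb P_x$; let $b$ be a one-dimensional Brownian bridge from $0$ to $0$ of length $t$; let $p_t^{(1)}$ be the $N(0,t)$ density; and write $\Theta_t=\Theta_t(B)$. Two theorems of L\'evy give the laws we need: under $\mathbb P_0$, $\Theta_t/t$ has the arcsine density $\pi^{-1}(v(1-v))^{-1/2}$ on $(0,1)$, and $\Theta_t(b)/t$ is uniform on $(0,1)$.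

An end piece of length $t$ survives with probability $\mathbb E_0e^{-\lambda\Theta_t}$. With $z=\lambda t$, split the integral at $v=\frac12$, use $1-v\ge\frac12$ on the first half, and note that the second half has arcsine probability $\frac12$:
\begin{equation}\label{eq:arcsine}
\mathbb E_0e^{-\lambda\Theta_t}\le\frac{\sqrt2}\pi\int_0^\infty\frac{e^{-zv}}{\sqrt v}\,dv+\frac12e^{-z/2}
=\sqrt{\frac2{\pi z}}+\frac12e^{-z/2}\le\frac2{\sqrt{\lambda t}},
\end{equation}
because $\sqrt z\,e^{-z/2}\le1$. This is the factor $\lambda^{-1/2}$, and $t^{-1/2}$ is integrable at $0$.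

For a middle piece, the density of surviving up to time $t$ and being at the point $(0,y)$, $y\in\mathbb R^2$, of the boundary plane is $k_t$ times the two-dimensional Gaussian density of $y$, where
\begin{equation}\label{eq:kt}
k_t:=p_t^{(1)}(0)\,\mathbb Ee^{-\lambda\Theta_t(b)}=\frac1{\sqrt{2\pi t}}\,\frac{1-e^{-\lambda t}}{\lambda t}\le\frac1{\sqrt{2\pi}}\,\lambda^{-1}t^{-3/2}.
\end{equation}
The factor $\lambda^{-1}$ is there, but $t^{-3/2}$ is not integrable at $0$. What the time integral gives depends on the weight attached to the displacement $y$. The weights $1$, $|y|$, $|y|^2$ have Gaussian means $1$, $\sqrt{\pi t/2}$, $2t$, and the substitution $s=\lambda t$ gives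
\[
\int_0^1k_t\,dt=\frac{\lambda^{-1/2}}{\sqrt{2\pi}}\int_0^\lambda\frac{1-e^{-s}}{s^{3/2}}\,ds,\qquad
\int_0^1\sqrt{\frac{\pi t}2}\,k_t\,dt=\frac1{2\lambda}\int_0^\lambda\frac{1-e^{-s}}s\,ds,\qquad
\int_0^12t\,k_t\,dt\le\frac4{\sqrt{2\pi}}\,\lambda^{-1}.
\]
The orders are $\lambda^{-1/2}$, $\lambda^{-1}\log\lambda$ and $\lambda^{-1}$. So the count of powers needs a weight that is quadratic in the displacement of each middle piece, and a linear weight just fails. The geometry supplies this weight. For an edge, the densities $\theta$ and $\tan\frac\theta2$ of Section~\ref{ss:twoballs} give one power of $\theta$, and a Jacobian $\sin\theta$ gives the other. For a vertex, the solid angle times a Jacobian determinant is quadratic in each of the two displacements (Lemma~\ref{lem:solid}).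

\section{Regular radii}\label{sec:regular}

We need a condition on $(A,r)$ that gives positive reach of the complement of $A_r$, is inherited by approximating sets with a uniform bound, and excludes the touching balls above.

\subsection{Tools}

For a closed set $K\subseteq\mathbb R^3$ and $a\in K$, the tangent cone $\operatorname{Tan}(K,a)$ consists of $0$ and of all $w\ne0$ such that $w/|w|$ is a limit of $(b_k-a)/|b_k-a|$ with $b_k\in K\setminus\{a\}$, $b_k\to a$. It is a closed cone, equal to $\mathbb R^3$ if $a$ is an interior point. The normal cone is $\operatorname{Nor}(K,a)=\{e:e\cdot w\le0\text{ for all }w\in\operatorname{Tan}(K,a)\}$. We use three results of Federer.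
\begin{enumerate}
\item[(F1)] \cite[Theorem 4.18]{Federer} For $t>0$: $\operatorname{reach}K\ge t$ if and only if $\operatorname{dist}(b-a,\operatorname{Tan}(K,a))\le|b-a|^2/(2t)$ for all $a,b\in K$.
\item[(F2)] \cite[4.8(12)]{Federer} If $a\in K$, $0<t<\operatorname{reach}K$ and $e\in\mathbb S^2$, then $\xi_K(a+te)=a$ if and only if $e\in\operatorname{Nor}(K,a)$.
\item[(F3)] \cite[4.8]{Federer} On $\{0<\Delta_K<\operatorname{reach}K\}$ the function $\Delta_K$ is $C^1$ with gradient $(y-\xi_K(y))/\Delta_K(y)$, and $\xi_K$ is Lipschitz on $\{\Delta_K\le s\}$ for each $s<\operatorname{reach}K$.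
\end{enumerate}
Convergence $A_n\to A$ of nonempty compact sets is in the Hausdorff metric, which equals $\sup_x|\Delta_{A_n}(x)-\Delta_A(x)|$.

\begin{lemma}\label{lem:null}
Let $A\subseteq\mathbb R^3$ be closed and nonempty. Then $|\nabla\Delta_A|=1$ almost everywhere off $A$, and $\{\Delta_A=s\}$ is Lebesgue-null for every $s>0$.
\end{lemma}

\begin{proof}
The function $\Delta_A$ is $1$-Lipschitz, hence differentiable almost everywhere by Rademacher's theorem. At a point $x\notin A$ of differentiability it decreases at rate $1$ toward a nearest point, so $g=\nabla\Delta_A(x)$ is a unit vector. For every $\eta>0$ the level set through $x$ lies, near $x$, in $\{y:|g\cdot(y-x)|\le\eta|y-x|\}$, so it has density $0$ at $x$. Thus almost every point of $\{\Delta_A=s\}$ is a point of density $0$, and Lebesgue's density theorem shows that the set is null.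
\end{proof}

\subsection{The regularity constant}

Let $A\subset\mathbb R^3$ be nonempty and compact, and $s>0$. For $a$ with $\Delta_A(a)=s$, the \emph{contact directions} form the nonempty compact set
\[
\Gamma_{A,s}(a)=\{u\in\mathbb S^2:a+su\in A\}.
\]
Put
\[
c_s(A)=\inf\big\{\operatorname{dist}(0,\operatorname{conv}\Gamma_{A,s}(a)):\Delta_A(a)=s\big\}\in[0,1],\qquad K_s(A)=\{\Delta_A\ge s\}.
\]
We call $s$ a \emph{regular radius} of $A$ if $c_s(A)>0$ and \emph{critical} otherwise. For a single point $c_r=1$. For the two points of Section~\ref{ss:twoballs}, $c_r=\cos\frac\theta2$, the length of the midpoint of the two contact directions, and this vanishes when the balls touch.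

\begin{lemma}\label{lem:lsc}
If $A_n\to A$ and $s_n\to s>0$, then $\liminf c_{s_n}(A_n)\ge c_s(A)$. The infimum defining $c_s(A)$ is attained.
\end{lemma}

\begin{proof}
Choose $a_n$ with $\Delta_{A_n}(a_n)=s_n$ and $z_n\in\operatorname{conv}\Gamma_{A_n,s_n}(a_n)$ with $|z_n|\le c_{s_n}(A_n)+1/n$. By Carath\'eodory's theorem $z_n=\sum_{j=1}^4\mu_{nj}u_{nj}$ is a convex combination of four contact directions. The $a_n$ are bounded. Along a subsequence that realizes the lower limit, $a_n\to a$, $u_{nj}\to u_j$, $\mu_{nj}\to\mu_j$. Then $\Delta_A(a)=s$ and $a+su_j=\lim(a_n+s_nu_{nj})\in A$, so $z=\sum\mu_ju_j\in\operatorname{conv}\Gamma_{A,s}(a)$ and $c_s(A)\le|z|\le\liminf c_{s_n}(A_n)$. For constant sequences the point $a$ attains the infimum.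
\end{proof}

So $(A,s)\mapsto c_s(A)$ is lower semicontinuous, and $s$ is critical exactly if some $a$ with $\Delta_A(a)=s$ has $0\in\operatorname{conv}\Gamma_{A,s}(a)$.

\begin{proposition}\label{prop:reach}
Let $c=c_r(A)>0$ and $K=K_r(A)$. Then:
\begin{enumerate}
\item[(a)] $K=\overline{\mathbb R^3\setminus A_r}$, $\operatorname{int}K=\{\Delta_A>r\}$, and $\partial K=\partial A_r=\{\Delta_A=r\}$;
\item[(b)] for $a\in\partial K$, $\operatorname{Tan}(K,a)=\{w:u\cdot w\le0\text{ for all }u\in\Gamma_{A,r}(a)\}$, and $\operatorname{Nor}(K,a)$ is the convex cone generated by $\Gamma_{A,r}(a)$; this cone contains no line;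
\item[(c)] $\operatorname{reach}K\ge rc$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\Delta_A(a)=r$ and $\Gamma=\Gamma_{A,r}(a)$. Let $z$ be the point of the compact convex set $\operatorname{conv}\Gamma$ nearest to $0$. Then $|z|\ge c$ and $u\cdot z\ge|z|^2$ for $u\in\Gamma$, so the unit vector $v=-z/|z|$ satisfies
\begin{equation}\label{eq:escape}
u\cdot v\le-c\qquad\text{for all }u\in\Gamma .
\end{equation}
This escape direction is the only way in which $c>0$ is used.

\emph{Claim: if $u\cdot w<0$ for all $u\in\Gamma$, then $\Delta_A(a+sw)>r$ for all small $s>0$.} Otherwise there are $s_k\downarrow0$ and $p_k\in A$ with $|p_k-a-s_kw|\le r$, and we may assume $p_k\to p\in A$. Then $|p-a|\le r=\Delta_A(a)$, so $(p-a)/r\in\Gamma$. From $|p_k-a-s_kw|^2\le r^2\le|p_k-a|^2$ we get $2w\cdot(p_k-a)\ge s_k|w|^2$, hence $w\cdot(p-a)\ge0$, a contradiction.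

(a) By the claim with $w=v$, the point $a$ is a limit of points with $\Delta_A>r$. Moving toward a nearest point, it is also a limit of points with $\Delta_A<r$. Since $\{\Delta_A>r\}$ and $\{\Delta_A<r\}$ are open and $A_r=\{\Delta_A\le r\}$, all three statements follow.

(b) If $u\cdot w<0$ for all $u\in\Gamma$, the claim gives $w\in\operatorname{Tan}(K,a)$. If only $u\cdot w\le0$, apply this to $w+\eta v$ and let $\eta\downarrow0$. Conversely, for $b\in K$ and $u\in\Gamma$ we have $|b-a-ru|\ge r$, that is,
\begin{equation}\label{eq:ballineq}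
u\cdot(b-a)\le\frac{|b-a|^2}{2r};
\end{equation}
dividing by $|b-a|$ and letting $b\to a$ shows $u\cdot w\le0$ for tangent vectors $w$. So $\operatorname{Tan}(K,a)$ is the polar of the convex cone $N$ generated by $\Gamma$, and $\operatorname{Nor}(K,a)=\overline N$ by the bipolar theorem. The cone over a compact convex set that does not contain $0$ is closed, so $\overline N=N$. By \eqref{eq:escape} every nonzero $e\in N$ has $e\cdot v<0$, so $e$ and $-e$ cannot both lie in $N$.

(c) Let $b\in K$ and $w=b-a+\frac{|b-a|^2}{2rc}v$. By \eqref{eq:ballineq} and \eqref{eq:escape}, $u\cdot w\le0$ for $u\in\Gamma$, so $w\in\operatorname{Tan}(K,a)$ and $\operatorname{dist}(b-a,\operatorname{Tan}(K,a))\le|b-a|^2/(2rc)$. For interior points $a$ the distance is $0$. Now apply (F1).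
\end{proof}

The bound in (c) is attained by two balls, where $rc=R$: by the parallelogram law, the midpoint $m$ of $p,q$ satisfies $2|x-m|^2=|x-p|^2+|x-q|^2-2h^2\ge2R^2$ for $x\in K$, so all points of the circle $E$ are nearest to $m$.

\begin{remark}\label{rem:lip}
If $c=c_r(A)>0$, then $A_r$ is near each boundary point $a$ the region below a Lipschitz graph, so \eqref{eq:defparallel} applies with $\overline{\mathbb R^3\setminus A_r}=K_r(A)$. To see this, take $v$ as in \eqref{eq:escape}. There is an open ball $U$ about $a$ such that $(x-p)\cdot v\ge\frac c2|x-p|>0$ whenever $x\in U$ and $p\in A$ is nearest to some point of $U$; otherwise a limit of counterexamples gives $p\in A$ with $|p-a|=r$ and $(a-p)\cdot v\le\frac c2r$, against \eqref{eq:escape}. Let $x,x+sv\in U$, $s>0$, and let $p$ be nearest to $x+sv$. By convexity of the norm, $\Delta_A(x+sv)=|x+sv-p|\ge|x-p|+s\,v\cdot\frac{x-p}{|x-p|}\ge\Delta_A(x)+\frac c2s$. So $\Delta_A$ is $1$-Lipschitz and increases at rate at least $c/2$ along $v$ in $U$. Fix a small $\sigma_0>0$. For small $x'\perp v$ the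 function $\sigma\mapsto\Delta_A(a+x'+\sigma v)-r$ changes sign on $[-\sigma_0,\sigma_0]$ at a unique $g(x')$, we have $\frac c2|g(x')-g(x'')|\le|x'-x''|$, and $a+x'+\sigma v\in A_r$ if and only if $\sigma\le g(x')$.
\end{remark}

\subsection{Continuity of the curvature measures}

\begin{proposition}\label{prop:cont}
Let $A_n\to A$, $r_n\to r>0$, $c_r(A)>0$, $K_n=K_{r_n}(A_n)$ and $K=K_r(A)$. Then $c_{r_n}(A_n)>0$ for large $n$, the measures $C_i(K_n;\cdot)$ and $C_i(K;\cdot)$ are carried by one fixed ball, and $C_i(K_n;\cdot)\to C_i(K;\cdot)$ weakly for $i=0,1,2$. In particular the total masses converge and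
\[
|C_i|(K;\mathbb R^3)\le\liminf_n|C_i|(K_n;\mathbb R^3).
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:lsc} and Proposition~\ref{prop:reach}, $K$ and, for large $n$, $K_n$ have reach at least $\rho_0=rc_r(A)/2$, and their boundaries $\{\Delta_A=r\}$, $\{\Delta_{A_n}=r_n\}$ lie in a fixed ball.

Each point of $\{\Delta_A>r\}$ lies in $K_n$ for large $n$, and these points are dense in $K$; hence $\limsup\Delta_{K_n}(y)\le\Delta_K(y)$ for every $y$. If $x_n\in K_n$ is nearest to $y$, then $(x_n)$ is bounded, and every limit point $x$ satisfies $\Delta_A(x)\ge r$, that is, $x\in K$. Hence $\liminf\Delta_{K_n}(y)\ge\Delta_K(y)$, and $x$ is a nearest point of $y$ in $K$. So $\Delta_{K_n}\to\Delta_K$ pointwise, and $\xi_{K_n}(y)\to\xi_K(y)$ if $\Delta_K(y)<\rho_0$, by uniqueness of the nearest point.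

Let $f$ be continuous with compact support and $0<\rho<\rho_0$. We claim
\[
\int\mathbf 1\{0<\Delta_{K_n}(y)\le\rho\}f(\xi_{K_n}(y))\,dy\to\int\mathbf 1\{0<\Delta_K(y)\le\rho\}f(\xi_K(y))\,dy .
\]
The integrands are bounded by $\sup|f|$ and vanish outside a bounded set. They converge if $0<\Delta_K(y)<\rho$ or $\Delta_K(y)>\rho$, by the previous paragraph, and if $y\in\operatorname{int}K=\{\Delta_A>r\}$, since then $y\in K_n$ for large $n$. The remaining points lie in $\{\Delta_K=\rho\}\cup\{\Delta_A=r\}$, which is null by Lemma~\ref{lem:null}. Dominated convergence gives the claim. By \eqref{eq:steiner} both sides are polynomials $\sum_{i=1}^3\omega_i\rho^i\int f\,dC_{3-i}$ in $\rho$. The coefficients are fixed linear combinations of the values at three radii, so they converge. For the total masses take $f=1$ on the fixed ball. The last inequality holds because $|C_i|(\cdot\,;\mathbb R^3)$ is the supremum of $\int f\,dC_i$ over such $f$ with $|f|\le1$.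
\end{proof}

\begin{remark}[Measurability]\label{rem:meas}
The set $\mathcal R=\{(A,s):c_s(A)>0\}$ is open. On $\mathcal R$ the total masses $C_i(K_s(A);\mathbb R^3)$ are continuous and the total variations are lower semicontinuous, so both are Borel functions. The set $\Xi^T$ depends continuously on the path (for locally uniform convergence) and on $T$. Hence $c_s(\Xi^T)$ is jointly measurable in $(\omega,s,T)$, and so are the total masses and total variations on $\{c_s(\Xi^T)>0\}$.
\end{remark}

\section{Finite unions of balls}\label{sec:balls}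

Call a finite set $A\subset\mathbb R^3$ \emph{$r$-generic} if no four of its points lie on a common sphere of radius $r$ and no two are at distance $2r$. Then every point of $\{\Delta_A=r\}$ has one, two or three contact directions, no two of them antipodal. Three distinct points of a sphere are not collinear, so they lie on at most two spheres of radius $r$; thus there are finitely many points with three contacts, the \emph{vertices}. For $p\ne q$ in $A$ let
\[
E_{pq}=\{a:|a-p|=|a-q|=r=\Delta_A(a)\}
\]
be the exposed part of the circle in which the spheres about $p$ and $q$ meet, and let $\theta_{pq}\in(0,\pi)$ be the angle between $p-a$ and $q-a$ for $a\in E_{pq}$, which depends on $|p-q|$ only. For a vertex $a$ let $\Omega(a)$ be the solid angle of the convex cone generated by its contact directions, that is, the area of the intersection of the cone with $\mathbb S^2$. Writing $\mu\llcorner F$ for the restriction of $\mu$ to $F$, we define four nonnegative measures, all zero if $A=\emptyset$: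
\begin{gather*}
\alpha_A=\mathcal H^2\llcorner\{\Delta_A=r\},\qquad \nu_A=\sum_{\{p,q\}}\frac{\theta_{pq}}{2\pi}\,\mathcal H^1\llcorner E_{pq},\\
\varepsilon_A=\sum_{\{p,q\}}\frac{\tan(\theta_{pq}/2)}{2\pi r}\,\mathcal H^1\llcorner E_{pq},\qquad \beta_A=\sum_{a\text{ vertex}}\frac{\Omega(a)}{4\pi}\,\delta_a .
\end{gather*}
They are defined whether or not $r$ is a regular radius. This is the point of introducing them: their means can be computed without conditioning on regularity.

\begin{lemma}\label{lem:finite}
Let $A$ be finite, nonempty and $r$-generic with $c_r(A)>0$, and $K=K_r(A)$. Then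
\[
C_2(K;\cdot)=\tfrac12\alpha_A,\qquad C_1(K;\cdot)=-\tfrac1{\pi r}\alpha_A+\nu_A,\qquad C_0(K;\cdot)=\tfrac1{4\pi r^2}\alpha_A-\varepsilon_A+\beta_A .
\]
\end{lemma}

\begin{proof}
Let $0<\rho<rc_r(A)$. By (F2) and Proposition~\ref{prop:reach}, the points $y$ with $0<\Delta_K(y)\le\rho$ and $\xi_K(y)=a$ are the points $a+te$ with $0<t\le\rho$ and $e$ a unit vector in the cone generated by $\Gamma_{A,r}(a)$. Partition $\partial K=\{\Delta_A=r\}$ according to the set of points of $A$ at distance $r$, and let $F$ be a Borel subset of one part. For one contact the volume in \eqref{eq:steiner} is \eqref{eq:face}. For two contacts $p,q$ it is \eqref{eq:edge} with $\theta=\theta_{pq}$; here $\rho<r\cos\frac\theta2$, because $c_r(A)$ is at most the length $\cos\frac\theta2$ of the midpoint of the two contact directions. For a vertex $a$ it is the volume $\Omega(a)\rho^3/3$ of a cone cut off at radius $\rho$, which contributes $\Omega(a)/4\pi$ to $C_0$. The points with two or more contacts lie on finitely many circles and are $\mathcal H^2$-null, and the vertices are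 $\mathcal H^1$-null. Comparing coefficients as in Section~\ref{ss:twoballs} gives the formulas.
\end{proof}

\begin{lemma}\label{lem:areavol}
For every finite nonempty $A$ and $s>0$, $\mathcal H^2(\{\Delta_A=s\})\le\frac3sV_3(A_s)$.
\end{lemma}

\begin{proof}
For $p\in A$ let $F_p=\{a:|a-p|=s=\Delta_A(a)\}$. The cone with apex $p$ over $F_p$ has volume $\frac s3\mathcal H^2(F_p)$. It lies in $A_s$ and in the Voronoi cell of $p$, which is convex and contains $p$ and $F_p$. Different cells meet in subsets of planes, so the volumes add up to at most $V_3(A_s)$, and the $F_p$ cover $\{\Delta_A=s\}$.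
\end{proof}

For $u_1,u_2,u_3\in\mathbb S^2$ write $[u_1,u_2,u_3]=|\det(u_1,u_2,u_3)|$. This determinant will be the Jacobian attached to a vertex. The solid angle alone can be close to $2\pi$ while $|u_1-u_2|$ is small; the next lemma shows that the product with the determinant is always quadratic in both displacements, as Section~\ref{ss:flat} requires.

\begin{lemma}\label{lem:solid}
Let $u_1,u_2,u_3\in\mathbb S^2$ and let $\Omega$ be the solid angle of the convex cone that they generate. Then
\[
\Omega\,[u_1,u_2,u_3]\le\frac\pi2\,|u_1-u_2|^2\,|u_2-u_3|^2 .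
\]
\end{lemma}

\begin{proof}
We may assume $[u_1,u_2,u_3]>0$. Write $u_1=\cos2\mathsf a\,u_2+\sin2\mathsf a\,\tau_1$ and $u_3=\cos2\mathsf b\,u_2+\sin2\mathsf b\,\tau_3$ with $\mathsf a,\mathsf b\in(0,\frac\pi2)$ and unit vectors $\tau_1,\tau_3\perp u_2$ at an angle $\gamma\in(0,\pi)$. Put $x=\cos\mathsf a\cos\mathsf b>0$ and $y=\sin\mathsf a\sin\mathsf b>0$. Then
\begin{gather*}
[u_1,u_2,u_3]=\sin2\mathsf a\,\sin2\mathsf b\,\sin\gamma=4xy\sin\gamma,\\
1+u_1\cdot u_2+u_2\cdot u_3+u_3\cdot u_1=(1+\cos2\mathsf a)(1+\cos2\mathsf b)+\sin2\mathsf a\,\sin2\mathsf b\,\cos\gamma=4x(x+y\cos\gamma).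
\end{gather*}
The classical formula for the area of a spherical triangle (Euler, Lagrange; see \cite{vOS}) is
\[
\cot\frac\Omega2=\frac{1+u_1\cdot u_2+u_2\cdot u_3+u_3\cdot u_1}{[u_1,u_2,u_3]},\qquad\frac\Omega2\in(0,\pi).
\]
It says that $\Omega/2$ is the argument of $\zeta=x+ye^{i\gamma}$. Note that $|\zeta|=|xe^{-i\gamma}+y|\ge x\sin\gamma$.

If $\Omega\le\pi$, then concavity of the sine on $[0,\frac\pi2]$ gives $\Omega\le\pi\sin\frac\Omega2=\pi y\sin\gamma/|\zeta|\le\pi y/x$, so $\Omega[u_1,u_2,u_3]\le4\pi y^2$. If $\Omega>\pi$, then $x+y\cos\gamma<0$, so $x<y$ and $\Omega[u_1,u_2,u_3]\le2\pi\cdot4xy\le8\pi y^2$. Finally $|u_1-u_2|=2\sin\mathsf a$ and $|u_2-u_3|=2\sin\mathsf b$, so $8\pi y^2=\frac\pi2|u_1-u_2|^2|u_2-u_3|^2$.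
\end{proof}

\section{Every radius is almost surely regular}\label{sec:asregular}

A Sard-type theorem shows that almost every radius is regular for any compact set. Brownian scaling trades the radius for the time horizon, and an argument at the endpoint of the path removes the exceptional set.

\begin{lemma}[Fu \cite{Fu}]\label{lem:fu}
For every nonempty compact $A\subset\mathbb R^3$ the set $\{s>0:c_s(A)=0\}$ is Lebesgue-null.
\end{lemma}

\begin{proof}
Let $\operatorname{Crit}=\{a\notin A:0\in\operatorname{conv}\Gamma_{A,\Delta_A(a)}(a)\}$. It is contained in $\operatorname{conv}A$, hence bounded, and by Lemma~\ref{lem:lsc} the set in question is $\Delta_A(\operatorname{Crit})$. We show that $\Delta_A^2$ varies quadratically on $\operatorname{Crit}$, that $\operatorname{Crit}$ is covered by countably many Lipschitz graphs over planes, and that a quadratically varying function on a planar set has null image.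

\emph{Step 1.} Let $a,b\in\operatorname{Crit}$. A convex combination of the contact directions at $a$ vanishes, so some nearest point $p$ of $a$ has $(p-a)\cdot(b-a)\ge0$. Then $\Delta_A(b)^2\le|b-p|^2=|b-a|^2+|p-a|^2-2(p-a)\cdot(b-a)\le\Delta_A(a)^2+|b-a|^2$. By symmetry $|\Delta_A(a)^2-\Delta_A(b)^2|\le|a-b|^2$.

\emph{Step 2.} A point of $\operatorname{Crit}$ has two distinct nearest points. Hence $\operatorname{Crit}$ is covered by the countably many sets $Z=\{x:\operatorname{dist}(x,A\cap P)=\operatorname{dist}(x,A\cap Q)\}$, where $P,Q$ are disjoint closed balls that meet $A$, with rational centers $x_P,x_Q$ and a common rational radius $\eta$. Let $e=(x_Q-x_P)/|x_Q-x_P|$ and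
\[
h(x)=\operatorname{dist}(x,A\cap P)^2-\operatorname{dist}(x,A\cap Q)^2=\min_{p\in A\cap P}(|p|^2-2x\cdot p)-\min_{q\in A\cap Q}(|q|^2-2x\cdot q).
\]
Each minimum is taken over affine functions with bounded gradients, so $h$ is Lipschitz with some constant $L$. When $x$ is replaced by $x+se$, $s\ge0$, the first minimum changes by at least $-2s\max_Pe\cdot p$ and the second by at most $-2s\min_Qe\cdot q$. So $h(x+se)-h(x)\ge ms$ with $m=2(|x_Q-x_P|-2\eta)>0$. Let $\operatorname{pr}$ be the orthogonal projection onto $e^\perp$, and let $x,x'\in Z$ with $s=e\cdot(x'-x)\ge0$. Then $0=h(x')-h(x)\ge ms-L|\operatorname{pr}x'-\operatorname{pr}x|$. Thus $|x-x'|^2\le C_0|\operatorname{pr}x-\operatorname{pr}x'|^2$ with $C_0=1+L^2/m^2$, and $f(\operatorname{pr}a)=\Delta_A(a)^2$ defines on the bounded planar set $G=\operatorname{pr}(\operatorname{Crit}\cap Z)$ a function with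
\begin{equation}\label{eq:quadr}
|f(x)-f(y)|\le C_0|x-y|^2,\qquad x,y\in G .
\end{equation}

\emph{Step 3: $f(G)$ is null.} This finishes the proof, since the square root is locally Lipschitz on $(0,\infty)$ and so preserves null sets. Extend $f$ to $\overline G$ by continuity, with the same inequality, so that we may assume $G$ compact. If $N\subseteq G$ is null, cover it by squares $Q_i$ of total area at most $\eta'$; since $\operatorname{diam}f(G\cap Q_i)\le2C_0|Q_i|$, the outer measure of $f(N)$ is at most $2C_0\eta'$, and $f(N)$ is null. Here the exponent $2$ in \eqref{eq:quadr} matches the dimension of $e^\perp$, and this is where $d=3$ enters. It remains to treat the set $G_1$ of density points of $G$.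

Let $x\in G_1$ and $k\in\mathbb N$. For small $\rho$, every disc of radius $\rho/k$ centered in $B_\rho(x)$ meets $G$, since otherwise $G$ misses a fraction $1/(4k^2)$ of $B_{2\rho}(x)$. For $y\in G\cap B_\rho(x)$ divide the segment $[x,y]$ into $k$ equal parts and replace each interior division point by a point of $G$ within distance $\rho/k$. This is a chain in $G$ of $k$ steps of length at most $3\rho/k$, so $|f(x)-f(y)|\le kC_0(3\rho/k)^2=9C_0\rho^2/k$. Hence $\operatorname{diam}f(G\cap B_\rho(x))=o(\rho^2)$ as $\rho\to0$. Given $\eta'>0$, consider the discs $B_\rho(x)$ with $x\in G_1$, $\rho\le1$ and $\operatorname{diam}f(G\cap B_\rho(x))\le\eta'\rho^2$. Every $x\in G_1$ is the center of arbitrarily small ones, so by Vitali's covering theorem countably many disjoint ones, $B_{\rho_i}(x_i)$, cover $G_1$ up to a null set. They lie in the bounded set $U=G\oplus B_1(o)$, so the outer measure of $f(G_1)$ is at most $\eta'\sum\rho_i^2\le\eta'|U|/\pi$, and $\eta'$ is arbitrary.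
\end{proof}

\begin{lemma}\label{lem:endpoint}
For all $r,T>0$, almost surely there is no $b$ with $|X(T)-b|=r=\Delta_{\Xi^T}(b)$.
\end{lemma}

\begin{proof}
Write $b=X(T)+rv$ with $v\in\mathbb S^2$, and let $Y(s)=X(T-s)-X(T)$, $0\le s\le T$, which is again a Brownian motion. The condition is $|Y(s)-rv|\ge r$ for all $s\le T$, that is, $|Y(s)|^2\ge2r\,v\cdot Y(s)$. So we must show $\mathbb P(E_{r,T})=0$, where
\begin{gather*}
E_{R,t}=\{\exists v\in\mathbb S^2:\ |X(s)|^2\ge2R\,v\cdot X(s)\text{ for all }s\le t\},\\
E_{\infty,t}=\{\exists v\in\mathbb S^2:\ v\cdot X(s)\le0\text{ for all }s\le t\}.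
\end{gather*}
By compactness of $\mathbb S^2$ these events correspond to closed sets of paths. The idea is that on a short time scale the ball looks like a half-space, and Brownian motion does not start out in any half-space.

The events $E_{R,t}$ decrease in $R$ and in $t$, and $\mathbb P(E_{R,t})=\mathbb P(E_{R/\sqrt t,1})$ by scaling. If $v_n$ works for $E_{n,1}$, then $v_n\cdot X(s)\le|X(s)|^2/(2n)$, and a limit point of $(v_n)$ works for $E_{\infty,1}$. Hence
\[
\mathbb P(E_{r,T})\le\lim_{t\downarrow0}\mathbb P(E_{r,t})=\lim_{R\to\infty}\mathbb P(E_{R,1})\le\mathbb P(E_{\infty,1}).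
\]
By scaling $\mathbb P(E_{\infty,t})$ does not depend on $t$, and the events increase as $t\downarrow0$. So $\mathbb P(E_{\infty,1})$ is the probability of $\bigcup_nE_{\infty,1/n}$, an event of the germ $\sigma$-field at time $0$, and it is $0$ or $1$ by Blumenthal's zero--one law. With positive probability $X(j/6)$, $j=1,\dots,6$, lie within distance $\frac12$ of the six points $\pm e_1,\pm e_2,\pm e_3$. Every unit vector $v$ has a coordinate of modulus at least $1/\sqrt3$, so on this event $v\cdot X(j/6)\ge\frac1{\sqrt3}-\frac12>0$ for some $j$, and $E_{\infty,1}$ fails. Therefore $\mathbb P(E_{\infty,1})=0$.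
\end{proof}

\begin{proposition}\label{prop:asregular}
For all $r,T>0$, almost surely $c_r(\Xi^T)>0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:fu} and Fubini's theorem, $\mathbb P(c_s(\Xi^1)=0)=0$ for almost every $s$. The set $\Xi^{T'}$ has the law of $\sqrt{T'}\,\Xi^1$, and $c_r(aA)=c_{r/a}(A)$, so $\mathbb P(c_r(\Xi^{T'})=0)=\mathbb P(c_{r/\sqrt{T'}}(\Xi^1)=0)=0$ for almost every $T'>0$. By Fubini's theorem again, almost surely the set $\{T'>0:c_r(\Xi^{T'})=0\}$ is Lebesgue-null.

Suppose $c_r(\Xi^T)=0$, and take $b$ with $\Delta_{\Xi^T}(b)=r$ and $0\in\operatorname{conv}\Gamma_{\Xi^T,r}(b)$. Outside the null event of Lemma~\ref{lem:endpoint}, $|X(T)-b|>r$. By continuity $|X(s)-b|>r$ for $s$ in some interval $[T,T+\eta]$. For $T'$ in this interval $\Delta_{\Xi^{T'}}(b)=r$ and the contact directions at $b$ are unchanged, so $c_r(\Xi^{T'})=0$. Then $\{T':c_r(\Xi^{T'})=0\}$ contains an interval, which has probability zero.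
\end{proof}

\section{Brownian motion killed inside a ball}\label{sec:kernel}

We now prove for the ball the estimates found for the half-space in Section~\ref{ss:flat}. Fix $r,\lambda>0$ and put $\kappa=\sqrt{2\lambda}$ and $\chi=\mathbf 1\{|x|<r\}$. In this section $X$ starts at $x$ under $\mathbb P_x$, and $p_t$ is the density of $X(t)$ under $\mathbb P_o$. The transition density of Brownian motion killed at rate $\lambda$ in the open ball is
\[
q_t(x,y)=p_t(y-x)\,\mathbb E\exp\Big(-\lambda\int_0^t\chi\big(x+\tfrac st(y-x)+\mathbf b_s\big)\,ds\Big),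
\]
where $\mathbf b$ is a three-dimensional Brownian bridge from $o$ to $o$ of length $t$. Since $x+\frac st(y-x)+\mathbf b_s$ is the process $X$ under $\mathbb P_x$ conditioned on $X(t)=y$, we have $\mathbb E_x[F(X(t))e^{-\lambda\int_0^t\chi(X(s))ds}]=\int F(y)q_t(x,y)\,dy$ for Borel $F\ge0$. The kernel is symmetric, by time reversal of the bridge, and rotation invariant. It is continuous in $(x,y)$: for each $s\in(0,t)$ the point $x+\frac st(y-x)+\mathbf b_s$ is almost surely off the sphere $|\cdot|=r$, so if $(x_n,y_n)\to(x,y)$, then almost surely the integrands converge for almost every $s$, and bounded convergence applies to the time integral and then to the expectation. For $u\in\mathbb S^2$ put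
\[
\phi(t)=\mathbb E_{ru}\,e^{-\lambda\int_0^t\chi(X(s))\,ds},\qquad I(t)=\int_{\mathbb S^2}q_t(ru,ru')\,du',\qquad J(t)=\int_{\mathbb S^2}|u-u'|^2q_t(ru,ru')\,du' .
\]
These do not depend on $u$. The function $\phi$ is the cost of an end piece and $J$ is the weighted cost of a middle piece.

The killing depends on $|X|$ only, and in three dimensions $|X|$ is explicitly related to one-dimensional Brownian motion. We recall two standard facts.
\begin{enumerate}
\item[(B1)] ($h$-transform.) The process $|X|$ is a three-dimensional Bessel process, the $h$-transform with $h(x)=x$ of $B$ killed at the time $\tau_0$ when it first hits $0$: for $|x|=\rho>0$ and measurable $\Psi\ge0$ on $C[0,t]$, $\ \mathbb E_x\Psi(|X|)=\rho^{-1}\mathbb E_\rho[B_t\Psi(B);\tau_0>t]$.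
\item[(B2)] (Skew product.) Under $\mathbb P_{ru}$, $X(t)/|X(t)|=\Upsilon(H_t)$, where $H_t=\int_0^t|X(s)|^{-2}ds$ and $\Upsilon$ is a Brownian motion on $\mathbb S^2$ with generator $\frac12\Delta_{\mathbb S^2}$, started at $u$ and independent of $|X|$.
\end{enumerate}

\begin{lemma}\label{lem:oned}
Let $\tau$ be the first time at which $B$ hits $-r/2$. Then
\[
\mathbb E_0\big[B_t^+e^{-\lambda\Theta_t}\big]\le(2\lambda)^{-1/2}\quad\text{for all }t>0,\qquad\text{and}\qquad\mathbb E_0\,e^{-\lambda\Theta_\tau}\le\frac4{\lambda r^2}.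
\]
\end{lemma}

\begin{proof}
If $m\in C^1(\mathbb R)$ has a locally absolutely continuous derivative, the It\^o--Tanaka and occupation times formulas give It\^o's formula $dm(B_s)=m'(B_s)\,dB_s+\frac12m''(B_s)\,ds$. If moreover $\frac12m''=\lambda\mathbf 1\{x<0\}m$ almost everywhere, then $m(B_s)e^{-\lambda\Theta_s}$ is a local martingale. Solutions are combinations of $e^{\pm\kappa x}$ on the negative and affine on the positive half-line, glued in $C^1$.

Take $m(x)=e^{\kappa x}$ for $x<0$ and $m(x)=1+\kappa x$ for $x\ge0$. The local martingale is nonnegative, hence a supermartingale, and $m(x)\ge\kappa x^+$. So $\kappa\,\mathbb E_0[B_t^+e^{-\lambda\Theta_t}]\le m(0)=1$.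

Take $m(x)=\cosh\kappa x$ for $x<0$ and $m(x)=1$ for $x\ge0$. Stopped at $\tau$, the local martingale is bounded by $\cosh(\kappa r/2)$, and $\tau<\infty$ almost surely. So $\cosh(\kappa r/2)\,\mathbb E_0e^{-\lambda\Theta_\tau}=1$, and $\cosh(\kappa r/2)\ge(\kappa r)^2/8=\lambda r^2/4$.
\end{proof}

\begin{proposition}\label{prop:kernel}
For all $t,\lambda,r>0$:
\begin{enumerate}
\item[(a)] $\phi(t)\le2(\lambda t)^{-1/2}+r^{-1}(2\lambda)^{-1/2}$;
\item[(b)] $I(t)\le(2\pi)^{-1/2}r^{-2}\lambda^{-1}t^{-3/2}$;
\item[(c)] $J(t)\le13\,r^{-4}\lambda^{-1}t^{-1/2}$.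
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By (B1), dropping the condition $\tau_0>t$ and shifting by $r$,
\[
\phi(t)\le r^{-1}\mathbb E_0\big[(r+B_t)^+e^{-\lambda\Theta_t}\big]\le\mathbb E_0e^{-\lambda\Theta_t}+r^{-1}\mathbb E_0\big[B_t^+e^{-\lambda\Theta_t}\big].
\]
Apply \eqref{eq:arcsine} and Lemma~\ref{lem:oned}.

(b) Let $\psi\ge0$ be continuous with compact support in $(0,\infty)$. Compute $\mathbb E_{ru}[\psi(|X(t)|)e^{-\lambda\int_0^t\chi(X(s))ds}]$ in polar coordinates and by (B1). Then drop the condition $\tau_0>t$, which is allowed since $B_t\psi(B_t)\ge0$, and condition on $B_t=\rho$, so that $B_s-r$ becomes $\ell^\rho_s:=\frac st(\rho-r)+b_s$: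
\[
\int_0^\infty\!\rho^2\psi(\rho)\int_{\mathbb S^2}q_t(ru,\rho u')\,du'\,d\rho\le r^{-1}\int_0^\infty\!\rho\,\psi(\rho)\,G_0(\rho)\,d\rho,\qquad G_0(\rho)=p_t^{(1)}(\rho-r)\,\mathbb Ee^{-\lambda\Theta_t(\ell^\rho)} .
\]
Since $\psi$ is arbitrary, $\rho^2\int q_t(ru,\rho u')\,du'\le r^{-1}\rho\,G_0(\rho)$ for almost every $\rho$. Let $\rho\to r$ through such values. The left side tends to $r^2I(t)$ by continuity of $q_t$. Almost surely $b_s\ne0$ for almost every $s$, so $\Theta_t(\ell^\rho)\to\Theta_t(b)$ and $G_0(\rho)\to k_t$. Thus $r^2I(t)\le k_t$, and \eqref{eq:kt} gives (b).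

(c) In the flat model the tangential displacement was independent of the killing. Here it is conditionally independent given the radial part, with a clock that runs fast when $|X|$ is small. The coordinate functions are eigenfunctions of $\frac12\Delta_{\mathbb S^2}$ with eigenvalue $-1$, so $\mathbb E[u\cdot\Upsilon(h)]=e^{-h}$. Since $|u-u'|^2=2(1-u\cdot u')$, (B2) shows that the conditional expectation of $|u-X(t)/|X(t)||^2$ given $|X|$ is $2(1-e^{-H_t})$. If $|X|>r/2$ on $[0,t]$, this is at most $2H_t\le8t/r^2$, and it is always at most $2$. So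
\[
2(1-e^{-H_t})\le\frac{8t}{r^2}+2\cdot\mathbf 1\Big\{\min_{[0,t]}|X|\le\frac r2\Big\}.
\]
The steps of (b) now give, for almost every $\rho$,
\[
\rho^2\int_{\mathbb S^2}|u-u'|^2q_t(ru,\rho u')\,du'\le\frac\rho r\,p_t^{(1)}(\rho-r)\,\mathbb E\Big[\Big(\frac{8t}{r^2}+2\cdot\mathbf 1\Big\{\min_{[0,t]}\ell^\rho\le-\frac r2\Big\}\Big)e^{-\lambda\Theta_t(\ell^\rho)}\Big].
\]
The minimum is continuous in $\rho$, so the upper limit of the indicator as $\rho\to r$ is at most $\mathbf 1\{\min b\le-r/2\}$. The integrands are bounded, and the reverse Fatou lemma gives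
\[
r^2J(t)\le\frac{8t}{r^2}\,k_t+2k_t',\qquad k_t'=p_t^{(1)}(0)\,\mathbb E\Big[e^{-\lambda\Theta_t(b)};\ \min_{[0,t]}b\le-\frac r2\Big].
\]
The first term is the flat estimate. The second describes a deep excursion into the killing region, which the path is unlikely to survive. The bridge reaches $-r/2$ in $[0,t/2]$ or in $[t/2,t]$. Time reversal exchanges the two events and preserves $\Theta_t(b)$. With $\tau(b)$ the first hitting time of $-r/2$, and since $\Theta_t(b)\ge\Theta_{\tau(b)}(b)$,
\[
k_t'\le2p_t^{(1)}(0)\,\mathbb E\big[e^{-\lambda\Theta_{\tau(b)}(b)};\ \tau(b)\le t/2\big].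
\]
On $[0,t/2]$ the law of the bridge has the density $p^{(1)}_{t/2}(B_{t/2})/p_t^{(1)}(0)\le(\pi t)^{-1/2}/p_t^{(1)}(0)$ with respect to $\mathbb P_0$. By Lemma~\ref{lem:oned}, $k_t'\le2(\pi t)^{-1/2}\,\mathbb E_0e^{-\lambda\Theta_\tau}\le8(\pi t)^{-1/2}\lambda^{-1}r^{-2}$. Together with \eqref{eq:kt},
\[
r^2J(t)\le\Big(\frac8{\sqrt{2\pi}}+\frac{16}{\sqrt\pi}\Big)\lambda^{-1}r^{-2}t^{-1/2}\le13\,\lambda^{-1}r^{-2}t^{-1/2}.\qedhere
\]
\end{proof}

Bound (c) is integrable at $t=0$ and bound (b) at $t=\infty$; together they control the time integrals. For Theorem~\ref{thm:B} we also need the contribution of nearly equal contact directions. For $0<\delta\le2$ let $J_\delta(t)$ be defined as $J(t)$ with the integral restricted to $|u-u'|<\delta$, and let $\Phi(\sigma)=\int_0^\sigma\phi(t)\phi(\sigma-t)\,dt$.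

\begin{lemma}\label{lem:integrals}
With $\Lambda=1+T/r^2$, for $0<\delta\le2$ and $0\le\sigma\le T$,
\[
\int_0^\infty J\,dt\le\frac{30}{r^3\lambda},\qquad\int_0^\infty J_\delta\,dt\le\frac{30\,\delta}{r^3\lambda},\qquad\Phi(\sigma)\le\frac{16\,\Lambda}\lambda .
\]
\end{lemma}

\begin{proof}
Use $J_\delta\le J$ and (c) for $t\le\delta^2r^2$, and $J_\delta\le\delta^2I$ and (b) for $t>\delta^2r^2$. The two integrals are at most $26\,\delta r^{-3}\lambda^{-1}$ and $2(2\pi)^{-1/2}\delta r^{-3}\lambda^{-1}$. For $J$ split at $t=r^2$ and use $J\le4I$; the constants are $26$ and $8(2\pi)^{-1/2}<4$. By (a), $\int_0^\sigma(t(\sigma-t))^{-1/2}dt=\pi$ and $\int_0^\sigma t^{-1/2}dt=2\sqrt\sigma$,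
\[
\lambda\Phi(\sigma)\le4\pi+4\sqrt2\,\frac{\sqrt\sigma}r+\frac\sigma{2r^2}\le\big(4\pi+2\sqrt2\big)+\Big(2\sqrt2+\frac12\Big)\frac\sigma{r^2}\le16\,\Lambda .\qedhere
\]
\end{proof}

\section{The Poisson-sampled path and the proof of Theorem~\ref{thm:A}}\label{sec:poisson}

Fix $r,T>0$. Let $X$ start at $o$, let $N$ be a Poisson process of rate $\lambda$ on $[0,T]$ independent of $X$, and let $A=X(N)$. At distinct positive times the positions of $X$ have an absolutely continuous joint law. Hence almost surely the sample points are distinct, no two are at distance $2r$, and no fourth point lies on one of the at most two spheres of radius $r$ through three others. So $A$ is almost surely $r$-generic, and $\alpha_A,\nu_A,\varepsilon_A,\beta_A$ are defined.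

\subsection{A formula for the mean masses}

Two tools are needed. The first is Mecke's formula: for measurable $F\ge0$,
\begin{equation}\label{eq:mecke}
\mathbb E\sum_{t_1<\dots<t_k\text{ in }N}F\big(t_1,\dots,t_k;N\setminus\{t_1,\dots,t_k\}\big)=\lambda^k\int_{0<t_1<\dots<t_k<T}\mathbb E\,F(t_1,\dots,t_k;N)\,dt .
\end{equation}
The second is the coarea formula: if $M$ is an $m$-dimensional $C^1$ submanifold of a Euclidean space, $\Psi:M\to\mathbb R^l$ is Lipschitz, $l\le m$, and $F\ge0$ is Borel, then
\begin{equation}\label{eq:coarea}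
\int_MF\,\sqrt{\det(D\Psi D\Psi^{\top})}\,d\mathcal H^m=\int_{\mathbb R^l}\int_{\Psi^{-1}(z)}F\,d\mathcal H^{m-l}\,dz .
\end{equation}
For $l=m$ the inner integral is a sum over preimages, and this is the area formula.

The law of the path is naturally written in the displacements between the contact points, while the curvature weights and the kernels are functions of the contact directions. The change of variables is as follows. For $k\in\{1,2,3\}$, $z_1=o$ and $z=(z_2,\dots,z_k)\in(\mathbb R^3)^{k-1}$, let $\Sigma(z)=\{a':|z_j-a'|=r,\ j=1,\dots,k\}$. For $k=1$ this is a sphere; for almost every $z$ it is a circle or empty if $k=2$, and has at most two points if $k=3$. Put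
\[
j_1=1,\qquad j_2(u_1,u_2)=\sin\angle(u_1,u_2),\qquad j_3(u_1,u_2,u_3)=[u_1,u_2,u_3].
\]

\begin{lemma}\label{lem:jac}
For Borel $F\ge0$ on $(\mathbb S^2)^k$,
\[
\int_{(\mathbb R^3)^{k-1}}\int_{\Sigma(z)}F\Big(\frac{z_1-a'}r,\dots,\frac{z_k-a'}r\Big)\,d\mathcal H^{3-k}(a')\,dz=r^{2k}\int_{(\mathbb S^2)^k}F\,j_k\,du_1\cdots du_k .
\]
\end{lemma}

\begin{proof}
For $k=1$ there is no $z$-integral, $a'=-ru_1$, and the surface element is $r^2du_1$. For $k\ge2$ apply \eqref{eq:coarea} to $\Psi(u)=r(u_2-u_1,\dots,u_k-u_1)$ on $(\mathbb S^2)^k$. The fiber over $z$ is the image of $\Sigma(z)$ under $a'\mapsto((z_j-a')/r)_{j\le k}$.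

$k=2$. On the tangent space $u_1^\perp\times u_2^\perp$, $D\Psi(\xi_1,\xi_2)=r(\xi_2-\xi_1)$, so $D\Psi D\Psi^\top=r^2(2I-u_1u_1^\top-u_2u_2^\top)$. The matrix $u_1u_1^\top+u_2u_2^\top$ has the eigenvalues $1\pm\cos\theta$ and $0$, where $\theta=\angle(u_1,u_2)$, with eigenvectors along $u_1\pm u_2$ and $u_1\times u_2$. So the determinant is $2r^6\sin^2\theta$ and the Jacobian is $\sqrt2\,r^3\sin\theta$. Along the fiber both $u_1$ and $u_2$ move with the velocity of $-a'/r$, so the length element is $\sqrt2\,d\mathcal H^1(a')/r$. The factors $\sqrt2$ cancel and $r^4\sin\theta$ remains.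

$k=3$. Both spaces have dimension six, and the Jacobian is $r^6|\det M|$ with $M(\xi_1,\xi_2,\xi_3)=(\xi_2-\xi_1,\xi_3-\xi_1)$ on $\prod_iu_i^\perp$. Consider $L(x,\xi_1,\xi_2,\xi_3)=(x+\xi_i)_{i\le3}$ from $\mathbb R^3\times\prod_iu_i^\perp$ to $(\mathbb R^3)^3$. Split the $i$th target factor as $\mathbb Ru_i\oplus u_i^\perp$. The components along the $u_i$ are $(u_i\cdot x)_i$ and do not involve $\xi$, and the $\xi$-block of the other components is the identity. So $|\det L|=[u_1,u_2,u_3]$. Composing $L$ with $(y_1,y_2,y_3)\mapsto(y_1,y_2-y_1,y_3-y_1)$, which has determinant $1$, gives $(x+\xi_1,M\xi)$, a block triangular map with diagonal blocks $I$ and $M$. Hence $|\det M|=|\det L|$.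
\end{proof}

For $t_1<\dots<t_k$ in $N$ let $E(t_1,\dots,t_k)$ be the set of $a$ with $|X(t_j)-a|=r$ for all $j$ and $\Delta_A(a)=r$, and for such $a$ let $u_j=(X(t_j)-a)/r$ be the contact directions in time order.

\begin{proposition}\label{prop:mean}
For $k\in\{1,2,3\}$ and Borel $w\ge0$ on $(\mathbb S^2)^k$,
\begin{multline*}
\mathbb E\sum_{t_1<\dots<t_k\text{ in }N}\int_{E(t_1,\dots,t_k)}w(u_1,\dots,u_k)\,d\mathcal H^{3-k}(a)\\
=r^{2k}\lambda^k\int_{0<t_1<\dots<t_k<T}\phi(t_1)\,\phi(T-t_k)\int_{(\mathbb S^2)^k}w\,j_k\prod_{j<k}q_{t_{j+1}-t_j}(ru_j,ru_{j+1})\,du\,dt .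
\end{multline*}
\end{proposition}

\begin{proof}
A point $a$ at distance $r$ from $X(t_1),\dots,X(t_k)$ has $\Delta_A(a)=r$ if and only if no other sample point lies in the open ball of radius $r$ about $a$. Condition on $X$ and apply \eqref{eq:mecke}. On its right side the other sampling times form a full Poisson process $N$, and the probability that $N$ avoids $\{s:|X(s)-a|<r\}$ is $\exp(-\lambda\int_0^T\chi(X(s)-a)\,ds)$. Put $z_j=X(t_j)-X(t_1)$ and $a=X(t_1)+a'$, so that $a'$ runs through $\Sigma(z)$ and $u_j=(z_j-a')/r$. By Tonelli's theorem the left side equals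
\[
\lambda^k\int_{t_1<\dots<t_k}\mathbb E\int_{\Sigma(z)}w(u_1,\dots,u_k)\exp\Big(-\lambda\int_0^T\chi\big(X(s)-X(t_1)-a'\big)\,ds\Big)\,d\mathcal H^{3-k}(a')\,dt .
\]
Fix the times and condition on $z$, which has the density $\prod_{j<k}p_{t_{j+1}-t_j}(z_{j+1}-z_j)$. The domain $\Sigma(z)$ is then deterministic. Given $z$, the pieces $(X(t_1-s)-X(t_1))_{s\le t_1}$, $(X(t_j+s)-X(t_j))_{s\le t_{j+1}-t_j}$ for $j<k$, and $(X(t_k+s)-X(t_k))_{s\le T-t_k}$ are independent; the first and the last are Brownian motions, and the others are bridges from $o$ to $z_{j+1}-z_j=r(u_{j+1}-u_j)$. For fixed $a'\in\Sigma(z)$ the path $X-X(t_1)-a'$ thus consists of a Brownian motion of length $t_1$ started at $ru_1$ (read backward), bridges from $ru_j$ to $ru_{j+1}$, and a Brownian motion of length $T-t_k$ started at $ru_k$. The exponential factorizes over the pieces. Its conditional expectation times the density of $z$ is $\phi(t_1)\phi(T-t_k)\prod_{j<k}q_{t_{j+1}-t_j}(ru_j,ru_{j+1})$, a function of $(u_1,\dots,u_k)$. Lemma~\ref{lem:jac} performs the integration over $a'$ and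 $z$.
\end{proof}

\subsection{Bounds that do not depend on the sampling rate}

For $0<\delta\le2$ let $\nu_A^{<\delta}$, $\varepsilon_A^{<\delta}$ be the parts of $\nu_A,\varepsilon_A$ that come from pairs with $|p-q|<\delta r$, that is, whose contact directions satisfy $|u-u'|<\delta$. Let $\beta_A^{<\delta}$ be the part of $\beta_A$ that comes from vertices whose three contact directions have all mutual distances less than $\delta$.

\begin{proposition}\label{prop:uniform}
For all $\lambda>0$, with $\Lambda=1+T/r^2$,
\[
\mathbb E\alpha_A(\mathbb R^3)\le64\pi r^2\Lambda,\quad\mathbb E\nu_A(\mathbb R^3)\le960\,r\Lambda,\quad\mathbb E\varepsilon_A(\mathbb R^3)\le480\,\Lambda,\quad\mathbb E\beta_A(\mathbb R^3)\le7200\pi\,\Lambda .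
\]
For $0<\delta\le2$ the expected masses of $\nu_A^{<\delta},\varepsilon_A^{<\delta},\beta_A^{<\delta}$ are at most $\delta,\delta,\delta^2$ times the respective bounds.
\end{proposition}

\begin{proof}
\emph{Faces.} The sets $E(t)$, $t\in N$, cover $\{\Delta_A=r\}$ and overlap in $\mathcal H^2$-null sets. Proposition~\ref{prop:mean} with $k=1$, $w=1$ gives $\mathbb E\alpha_A(\mathbb R^3)=4\pi r^2\lambda\Phi(T)$, and Lemma~\ref{lem:integrals} gives the bound.

\emph{Edges.} Let $\theta=\angle(u_1,u_2)\in[0,\pi)$, so that $|u_1-u_2|^2=4\sin^2\frac\theta2$. Since $x\cos x\le\sin x$ on $[0,\frac\pi2]$,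
\[
\theta\sin\theta=4\sin\tfrac\theta2\cdot\tfrac\theta2\cos\tfrac\theta2\le|u_1-u_2|^2,\qquad\tan\tfrac\theta2\,\sin\theta=2\sin^2\tfrac\theta2=\tfrac12|u_1-u_2|^2 .
\]
So $wj_2\le\mu|u_1-u_2|^2$ with $\mu=\frac1{2\pi}$ for $w=\frac\theta{2\pi}$ (the measure $\nu_A$) and $\mu=\frac1{4\pi r}$ for $w=\frac{\tan(\theta/2)}{2\pi r}$ (the measure $\varepsilon_A$). Integrate over $u_2$, then over $u_1$, substitute $s=t_2-t_1$ and integrate over $t_1$. The expected mass is at most
\[
r^4\lambda^2\cdot4\pi\mu\int_0^TJ(s)\,\Phi(T-s)\,ds\le r^4\lambda^2\cdot4\pi\mu\cdot\frac{30}{r^3\lambda}\cdot\frac{16\Lambda}\lambda=1920\pi\mu\,r\Lambda ,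
\]
which is $960\,r\Lambda$ and $480\,\Lambda$ in the two cases.

\emph{Vertices.} By genericity the vertices are, each exactly once, the points of the sets $E(t_1,t_2,t_3)$. Take $w=\Omega/4\pi$. By Lemma~\ref{lem:solid}, $wj_3\le\frac18|u_1-u_2|^2|u_2-u_3|^2$. Integrate over $u_1$ (using the symmetry of $q$) and $u_3$, then over $u_2$. With $s=t_2-t_1$ and $s'=t_3-t_2$,
\[
\mathbb E\beta_A(\mathbb R^3)\le r^6\lambda^3\,\frac{4\pi}8\iint_{s+s'\le T}J(s)J(s')\Phi(T-s-s')\,ds\,ds'\le\frac\pi2\cdot30^2\cdot16\,\Lambda=7200\pi\Lambda .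
\]

\emph{Truncated parts.} The weights acquire the factor $\mathbf 1\{|u_1-u_2|<\delta\}$ for edges, and a factor at most $\mathbf 1\{|u_1-u_2|<\delta\}\mathbf 1\{|u_2-u_3|<\delta\}$ for vertices. So each $J$ is replaced by $J_\delta$, which gains a factor $\delta$ by Lemma~\ref{lem:integrals}.
\end{proof}

\subsection{Passage to the limit}

Let $N_n$ be the union of the first $n$ members of a sequence of independent Poisson processes of rate $1$ on $[0,T]$, independent of $X$. Then $N_n$ is a Poisson process of rate $n$, and $N_n\subseteq N_{n+1}$. Let $A_n=X(N_n)$, $K_n=K_r(A_n)$, $K=K_r(\Xi)$, and write $\alpha_n,\nu_n,\varepsilon_n,\beta_n$ for the measures of $A_n$. Let $\mathcal G$ be the event on which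
\begin{equation}\label{eq:good}
\textstyle\bigcup_nN_n\text{ is dense in }[0,T],\qquad\text{every $A_n$ is $r$-generic},\qquad c_r(\Xi)>0 .
\end{equation}
It has probability one: every interval with rational endpoints meets some $N_n$ almost surely, genericity was shown above, and the last condition is Proposition~\ref{prop:asregular}. On $\mathcal G$, $A_n\to\Xi$ by uniform continuity of the path. Proposition~\ref{prop:cont} gives $c_r(A_n)>0$ for $n\ge n_0(\omega)$, so that Lemma~\ref{lem:finite} applies to $A_n$, and $C_i(K_n;\cdot)\to C_i(K;\cdot)$ weakly. Moreover, on $\mathcal G$ definition \eqref{eq:defparallel} applies to $\Xi_r$ (Proposition~\ref{prop:reach} and Remark~\ref{rem:lip}, in agreement with (K2)), and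
\begin{equation}\label{eq:signs}
C_2(\Xi_r;\cdot)=C_2(K;\cdot),\qquad C_1(\Xi_r;\cdot)=-C_1(K;\cdot),\qquad C_0(\Xi_r;\cdot)=C_0(K;\cdot).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
On $\mathcal G$, Proposition~\ref{prop:cont} and Lemma~\ref{lem:finite} give
\begin{gather*}
|C_2|(K;\mathbb R^3)\le\liminf_n\tfrac12\alpha_n(\mathbb R^3),\qquad|C_1|(K;\mathbb R^3)\le\liminf_n\Big(\frac{\alpha_n}{\pi r}+\nu_n\Big)(\mathbb R^3),\\
|C_0|(K;\mathbb R^3)\le\liminf_n\Big(\frac{\alpha_n}{4\pi r^2}+\varepsilon_n+\beta_n\Big)(\mathbb R^3).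
\end{gather*}
The random index $n_0$ does not matter for a lower limit, and the right sides are defined for all $n$. The left sides are measurable by Remark~\ref{rem:meas}. Fatou's lemma and Proposition~\ref{prop:uniform} give
\[
\mathbb E|C_2|(K;\mathbb R^3)\le32\pi r^2\Lambda,\quad\mathbb E|C_1|(K;\mathbb R^3)\le(64+960)\,r\Lambda,\quad\mathbb E|C_0|(K;\mathbb R^3)\le(16+480+7200\pi)\Lambda .
\]
By \eqref{eq:signs}, $|V_i(\Xi_r)|\le|C_i|(\Xi_r;\mathbb R^3)=|C_i|(K;\mathbb R^3)$. This proves the inequalities with $C=496+7200\pi$. The mean volume is finite by (K3). With $T=1$ we obtain $\mathbb E|V_i(\Xi_r)|<\infty$ for $i=0,1,2,3$ and every $r>0$.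
\end{proof}

\section{Structure of the curvature measures}\label{sec:structure}

To bound total variations from below we must exclude cancellation between the spherical part and the edge and vertex parts in the limit. This is a real danger. For equally spaced points on a segment, the edge circles fill the cylindrical part of the limiting boundary, every point of which has a single nearest point on the segment, and by the third feature in Section~\ref{ss:twoballs} the total edge mass tends to the length of the segment. For the Brownian path the truncated bounds of Proposition~\ref{prop:uniform} show that edges with nearly equal contact directions carry little mass, so the limits of $\nu_n,\varepsilon_n,\beta_n$ live on $D$. We then show that $\alpha$ does not charge $D$, and compute its mean. The notation is that of \eqref{eq:good}; on $\mathcal G$ the set $D$ consists of the points $a\in\partial K=\partial\Xi_r$ with at least two contact directions.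

\subsection{The limit measures}

\begin{lemma}\label{lem:limit}
Almost surely $\alpha\ge0$, and there are finite measures $\nu,\varepsilon,\beta\ge0$ concentrated on $D$ that satisfy the two identities of Theorem~\ref{thm:B}.
\end{lemma}

\begin{proof}
The bounds of Proposition~\ref{prop:uniform} hold in the mean, and we need them along one subsequence, for all truncation levels at once. So we collect them in one variable. With $\delta_m=4^{-m}$ let
\[
Z_n=(\nu_n+\varepsilon_n+\beta_n)(\mathbb R^3)+\sum_{m\ge0}2^m\big(\nu_n^{<\delta_m}+\varepsilon_n^{<\delta_m}+\beta_n^{<\delta_m}\big)(\mathbb R^3).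
\]
Since $\sum_m2^m4^{-m}<\infty$, we have $\sup_n\mathbb EZ_n<\infty$, and Fatou's lemma gives $\liminf Z_n<\infty$ almost surely. Fix $\omega\in\mathcal G$ with this property, and a subsequence along which $Z_n\le Z<\infty$. All measures are carried by the compact set $\Xi_r$. By weak compactness and a diagonal argument, along a further subsequence $\nu_n,\varepsilon_n,\beta_n$ converge weakly to finite measures $\nu,\varepsilon,\beta\ge0$, and for every $m$ the truncated measures converge as well. By Lemma~\ref{lem:finite} and Proposition~\ref{prop:cont}, $\alpha_n=2C_2(K_n;\cdot)\to2C_2(K;\cdot)=\alpha$, so $\alpha\ge0$, and the limits of the formulas of Lemma~\ref{lem:finite} are $C_1(K;\cdot)=-\frac\alpha{\pi r}+\nu$ and $C_0(K;\cdot)=\frac\alpha{4\pi r^2}-\varepsilon+\beta$. With \eqref{eq:signs} these are the two identities.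

Let $D_\delta$ be the set of $a\in\partial K$ that have contact directions $u,u'\in\Gamma_{\Xi,r}(a)$ with $|u-u'|\ge\delta$. It is closed, and $D=\bigcup_mD_{\delta_m}$; in particular $D$ is a Borel set. Let $\mu_n$ be one of $\nu_n,\varepsilon_n,\beta_n$, with limit $\mu$. Fix $m$ and $\delta=\delta_m$, and let $\mu'$, $\mu''$ be the limits of $\mu_n^{<\delta}$ and $\mu_n-\mu_n^{<\delta}$. Then $\mu=\mu'+\mu''$ and $\mu'(\mathbb R^3)\le2^{-m}Z$. The measure $\mu_n-\mu_n^{<\delta}\ge0$ is carried by points $a_n$ with $\Delta_{A_n}(a_n)=r$ and two contact directions $u_n,u_n'$ with $|u_n-u_n'|\ge\delta$. If $a$ is in the support of $\mu''$, every open neighborhood $U$ of $a$ has $\liminf(\mu_n-\mu_n^{<\delta})(U)\ge\mu''(U)>0$, so $a$ is a limit of such points $a_n$ along a subsequence, with $u_n\to u$ and $u_n'\to u'$. Then $\Delta_\Xi(a)=r$, $a+ru,a+ru'\in\Xi$ and $|u-u'|\ge\delta$, so $a\in D_\delta$. Hence $\mu(\mathbb R^3\setminus D)\le\mu'(\mathbb R^3)\le2^{-m}Z$ for every $m$.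
\end{proof}

\subsection{The surface measure does not charge multiple contacts}

\begin{lemma}\label{lem:alphaD}
Let $A$ be compact with $c_r(A)>0$, $K=K_r(A)$, and let $D$ be the set of points of $\partial K$ with at least two contact directions. Then $C_2(K;D)=0$.
\end{lemma}

\begin{proof}
The boundary of $K$ is not smooth, but the parallel surfaces are. We express $C_2$ as an integral over a parallel surface of the Jacobian of the projection $\xi=\xi_K$, which collapses an arc at each point over $D$.

Let $R_0=rc_r(A)\le\operatorname{reach}K$, $M_s=\{\Delta_K=s\}$ for $0<s<R_0$, and fix $t\in(0,R_0)$. By (F3), $M_t$ is a compact $C^1$ surface with the Lipschitz unit normal $n(y)=(y-\xi(y))/t$. For $0<s<R_0$ let $g_s(y)=\xi(y)+sn(y)=y+(s-t)n(y)$, $y\in M_t$. By (F2), $n(y)\in\operatorname{Nor}(K,\xi(y))$, so $\xi(g_s(y))=\xi(y)$ and $g_s(y)\in M_s$. The map $y'\mapsto\xi(y')+\frac ts(y'-\xi(y'))$ is a Lipschitz inverse $M_s\to M_t$. So $g_s$ is a bi-Lipschitz bijection, and $g_s(M_t\cap\xi^{-1}F)=M_s\cap\xi^{-1}F$ for every $F$.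

By Rademacher's theorem in local charts, $n$ is differentiable along $M_t$ at $\mathcal H^2$-almost every $y$. At such $y$ the differential $L_y=dn(y)$ maps $T_yM_t$ into $n(y)^\perp=T_yM_t$, because $|n|=1$, and its norm is bounded by the Lipschitz constant. The differential $I+(s-t)L_y$ of $g_s$ is injective since $g_s$ has a Lipschitz inverse. Its determinant is therefore a polynomial in $s$ without zero in $(0,R_0)$ and equal to $1$ at $s=t$, hence positive. The area formula for the injective Lipschitz map $g_s$ gives, for bounded Borel $F$,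
\[
\mathcal H^2(M_s\cap\xi^{-1}F)=P_F(s):=\int_{M_t\cap\xi^{-1}F}\det\big(I+(s-t)L_y\big)\,d\mathcal H^2(y),\qquad0<s<R_0,
\]
and $P_F$ is a polynomial. By \eqref{eq:coarea} for $\Delta_K$, whose gradient has length $1$, and by \eqref{eq:steiner}, $\int_0^\rho P_F(s)\,ds=2\rho\,C_2(K;F)+\pi\rho^2C_1(K;F)+\frac{4\pi}3\rho^3C_0(K;F)$ for $\rho<R_0$. Comparing the linear terms,
\[
2C_2(K;F)=P_F(0)=\int_{M_t\cap\xi^{-1}F}\det(I-tL_y)\,d\mathcal H^2(y),
\]
and $I-tL_y$ is the differential at $y$ of $\xi|_{M_t}$, since $\xi(y)=y-tn(y)$.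

Take $F=D$ and a point $y$ of differentiability with $a=\xi(y)\in D$, and put $e=n(y)$. One of two distinct contact directions at $a$, call it $e'$, differs from $e$. By Proposition~\ref{prop:reach}(b), $e$ and $e'$ lie in the convex cone $\operatorname{Nor}(K,a)$, which contains no line, so $e'\ne-e$ and the great circle arc $e(\sigma)$, $\sigma\in[0,1]$, from $e$ to $e'$ lies in the cone. By (F2) the curve $a+te(\sigma)$ lies in $M_t$ and $\xi$ is constant on it. It starts at $y$ with nonzero velocity, which is in the kernel of $I-tL_y$. So the integrand vanishes almost everywhere.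
\end{proof}

\subsection{The mean surface area}

\begin{lemma}\label{lem:volume}
For all $r,T>0$,
\begin{equation}\label{eq:meanvolume}
\mathbb EV_3(\Xi_r)=\frac{4\pi r^3}3+4r^2\sqrt{2\pi T}+2\pi rT .
\end{equation}
\end{lemma}

\begin{proof}
We have $x\in\Xi_r$ if and only if $X-x$, a Brownian motion started at $-x$, hits $B_r(o)$ by time $T$. Let $\rho=|x|>r$ and let $\tau_r$ be the hitting time of $r$ by $B$. By (B1) the probability is $\rho^{-1}\mathbb E_\rho[B_{T\wedge\tau_0};\tau_r\le T]$, which equals $\frac r\rho\,\mathbb P_\rho(\tau_r\le T)$ by optional stopping at $\tau_r\wedge T$ for the martingale $B_{s\wedge\tau_0}$. By the reflection principle $\mathbb P_\rho(\tau_r\le T)=\mathbb P_0(|B_T|\ge\rho-r)=\operatorname{erfc}\frac{\rho-r}{\sqrt{2T}}$. By Tonelli's theorem, with $y=\rho-r$,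
\[
\mathbb EV_3(\Xi_r)=\frac{4\pi r^3}3+4\pi r\int_0^\infty(r+y)\,\mathbb P_0(|B_T|\ge y)\,dy=\frac{4\pi r^3}3+4\pi r\Big(r\,\mathbb E_0|B_T|+\tfrac12\mathbb E_0B_T^2\Big),
\]
and $\mathbb E_0|B_T|=\sqrt{2T/\pi}$, $\mathbb E_0B_T^2=T$.
\end{proof}

\begin{lemma}\label{lem:meanalpha}
For all $r,T>0$, $\ \mathbb E\alpha(\mathbb R^3)=\frac d{dr}\mathbb EV_3(\Xi_r)=4\pi r^2+8r\sqrt{2\pi T}+2\pi T$.
\end{lemma}

\begin{proof}
For $s>0$ let $a(s)=2C_2(K_s(\Xi);\mathbb R^3)$ if $c_s(\Xi)>0$ and $a(s)=0$ otherwise; it is jointly measurable in $(\omega,s)$ by Remark~\ref{rem:meas}, and $a(r)=\alpha(\mathbb R^3)$ almost surely. An integrated identity gives $\mathbb Ea(s)$ for almost every $s$, and continuity in $s$ gives it for every $s$.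

Almost surely $A_n\to\Xi$, the sample points are distinct, and no four of them are coplanar. Fix such an $\omega$. Four points that are not coplanar lie on exactly one sphere, so all $A_n$ are $s$-generic for all $s$ outside a countable set $\mathcal S$. If $s\notin\mathcal S$ and $c_s(\Xi)>0$, then Proposition~\ref{prop:cont} and Lemmas~\ref{lem:finite} and~\ref{lem:areavol} with radius $s$ give
\begin{equation}\label{eq:aconv}
\mathcal H^2(\{\Delta_{A_n}=s\})\to a(s),\qquad\mathcal H^2(\{\Delta_{A_n}=s\})\le\frac3sV_3(\Xi_s),\qquad0\le a(s)\le\frac3sV_3(\Xi_s).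
\end{equation}
By Lemma~\ref{lem:fu} this holds for almost every $s$. Let $0<r_1<r_2$. By \eqref{eq:coarea} and Lemma~\ref{lem:null},
\[
V_3((A_n)_{r_2})-V_3((A_n)_{r_1})=\int_{r_1}^{r_2}\mathcal H^2(\{\Delta_{A_n}=s\})\,ds .
\]
The sets $(A_n)_s$ increase, and their union lies between $\{\Delta_\Xi<s\}$ and $\Xi_s$, which differ by a null set; so $V_3((A_n)_s)\to V_3(\Xi_s)$. The integrands are bounded by $\frac3{r_1}V_3(\Xi_{r_2})$. Dominated convergence gives $V_3(\Xi_{r_2})-V_3(\Xi_{r_1})=\int_{r_1}^{r_2}a(s)\,ds$, and taking expectations,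
\[
\mathbb EV_3(\Xi_{r_2})-\mathbb EV_3(\Xi_{r_1})=\int_{r_1}^{r_2}\mathbb Ea(s)\,ds .
\]

Now let $s_j\to s>0$. Almost surely $c_s(\Xi)>0$, so $a(s_j)\to a(s)$ by Proposition~\ref{prop:cont} with the constant sequence $\Xi$ and radii $s_j$. For each fixed radius $s_j$, almost surely $c_{s_j}(\Xi)>0$ and all $A_n$ are $s_j$-generic, so the last inequality in \eqref{eq:aconv} holds at $s_j$. For $s/2\le s_j\le2s$ this gives $0\le a(s_j)\le\frac6sV_3(\Xi_{2s})$, which is integrable by Lemma~\ref{lem:volume}. Hence $s\mapsto\mathbb Ea(s)$ is continuous, it is the derivative of $\mathbb EV_3(\Xi_s)$ at every $s$, and we differentiate \eqref{eq:meanvolume}.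
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The decomposition is Lemma~\ref{lem:limit}, the identity $\alpha(D)=0$ is Lemma~\ref{lem:alphaD} with $A=\Xi$, and the mean of $\alpha$ is Lemma~\ref{lem:meanalpha}. Off $D$ the measures $\nu,\varepsilon,\beta$ vanish, so $C_1(\Xi_r;\cdot)$ and $C_0(\Xi_r;\cdot)$ coincide there with the nonnegative measures $\frac\alpha{\pi r}$ and $\frac\alpha{4\pi r^2}$, and $\alpha(\mathbb R^3\setminus D)=\alpha(\mathbb R^3)$. Therefore
\[
|C_1|(\Xi_r;\mathbb R^3)\ge\frac{\alpha(\mathbb R^3)}{\pi r},\qquad|C_0|(\Xi_r;\mathbb R^3)\ge\frac{\alpha(\mathbb R^3)}{4\pi r^2},\qquad|C_2|(\Xi_r;\mathbb R^3)=\frac{\alpha(\mathbb R^3)}2 .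
\]
Taking expectations gives the two stated lower bounds. Since $\mathbb E\alpha(\mathbb R^3)\ge2\pi r^2(1+T/r^2)$, the means for $i=2,1,0$ are at least $\pi r^2$, $2r$ and $\frac12$ times $1+T/r^2$. The matching upper bounds are Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{sausage}
\emph{Approximations of the Wiener sausage and its curvature measures},
\texttt{https://www.projecteuclid.org/download/pdfview\_1/euclid.aoap/1255699545}.

\bibitem{Federer}
Federer, \emph{Curvature measures}, Trans. AMS 93 (1959).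

\bibitem{Fu}
Fu, 1985.

\bibitem{vOS}
van Oosterom and Strackee, 1983.

\end{thebibliography}
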